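\title{Small Ramsey-minimal graphs for cliques with minimum degree $(k-1)^2$}

\begin{abstract}
A graph is $K_k$-minimal if every 2-coloring of its edges contains a monochromatic $K_k$ and no proper subgraph has this property. The least possible minimum degree of such a graph is $(k-1)^2$. Let $S(K_k)$ be the least number of vertices of a $K_k$-minimal graph that attains this minimum degree. It has been conjectured that $S(K_k)=2^{\Omega(k^2)}$. We disprove this by showing that $S(K_k)\le 3\cdot 10^4\,k^7R(k-1,k)^3$, so that $S(K_k)=2^{\Theta(k)}$. The main tool is a graph with $O(k^3R(k-1,k)^3)$ vertices in which two given edges receive different colors in every coloring without a monochromatic $K_k$. It is obtained by splitting one vertex of a Ramsey graph built on a randomly labeled generalized quadrangle.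
\end{abstract}

\section{Introduction}

All graphs are finite and simple. For graphs $H$ and $G$ we write $H\to G$ if every 2-coloring of the edges of $H$ contains a monochromatic copy of $G$. The Ramsey number $R(G)$ is the least $n$ with $K_n\to G$. A graph $H$ is \emph{$G$-minimal} if $H\to G$ but $H'\not\to G$ for every proper subgraph $H'$ of $H$. Every graph $H$ with $H\to G$ contains a $G$-minimal subgraph: delete vertices and edges as long as the property survives.

In a $G$-minimal graph every vertex is needed, and one may ask how few edges such a vertex can have. Let $s(G)$ be the least $s$ such that some $G$-minimal graph has a vertex of degree $s$. It is known that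
\[
s(K_k)=(k-1)^2 .
\]
This is tiny compared with the degrees in $K_{R(K_k)}$, which are exponential in $k$. A vertex of such small degree can be needed only if the rest of the graph tightly controls the colors on its neighborhood, and the control should cost many vertices. To measure the cost, let $S(G)$ be the least number of vertices of a $G$-minimal graph $F$ with minimum degree $\delta(F)=s(G)$.

If $F\to G$ and $F$ has $v$ vertices, then $F\subseteq K_v$ gives $K_v\to G$; hence $S(G)\ge R(G)$. For $k=2$ the only $K_2$-minimal graph is $K_2$, and $S(K_2)=R(K_2)=2$. For $k=3$ the inequality is already strict: $R(K_3)=6$, the graph $K_6$ minus an edge has a coloring without monochromatic triangles (Example~\ref{ex:three}), and $K_6$ has minimum degree $5\ne 4$, so $S(K_3)\ge7$. The following conjecture is posed in \cite{mindeg}.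

\begin{quote}
\textbf{Conjecture.} $S(K_k)=2^{\Omega(k^2)}$; that is, there is an absolute constant $c>0$ such that $S(K_k)\ge 2^{ck^2}$ for all sufficiently large $k$.
\end{quote}

Here is one reason to guess this order of magnitude. Let $N=\{(a,b):1\le a,b\le k-1\}$, call the sets $\{a\}\times\{1,\dots,k-1\}$ \emph{groups}, and let $\chi_0$ be the coloring of the complete graph on $N$ in which pairs inside a group are red and pairs from different groups are blue. We shall see in Section~\ref{sec:degree} that a vertex joined to all of $N$ cannot avoid a monochromatic $K_k$, so $\chi_0$ is the natural pattern to force on a neighborhood of size $\nu=(k-1)^2$. A pattern on $\nu$ vertices is expensive to \emph{find}: in a uniformly random coloring of $K_m$, the expected number of copies of $\chi_0$ or of its color-swapped version is at most $2m^{\nu}2^{-\binom{\nu}{2}}$, which is less than $1$ when $m\le 2^{(\nu-3)/2}$. If forcing the pattern were as expensive as finding it, the conjecture would give the right order.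

It is not. The pattern can be forced one edge at a time, by $\binom{\nu}{2}-1$ auxiliary graphs, each of which compares the colors of two edges. Their number is polynomial in $k$, so everything depends on the size of one auxiliary graph, and we construct one of size only exponential in $k$.

Throughout, $k\ge3$, and a \emph{coloring} is a red/blue coloring of the edges. A coloring is \emph{good} if it has no monochromatic $K_k$, and a graph $H$ is \emph{good} if it has a good coloring, that is, if $H\not\to K_k$. Subgraphs of good graphs are good. The \emph{complement} of a coloring is obtained by swapping the two colors; the complement of a good coloring is good. We put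
\[
q:=R(k-1,k),
\]
the least $n$ such that every coloring of $K_n$ has a red $K_{k-1}$ or a blue $K_k$; by symmetry the roles of the colors may be exchanged. We write $e(B)$ for the number of edges of $B$ and $[q]=\{1,\dots,q\}$.

\begin{theorem}\label{thm:main}
For all $k\ge3$,
\[
2^{k/2}\le R(K_k)\le S(K_k)\le 3\cdot10^4\,k^7\,R(k-1,k)^3\le 60\,k^7\,2^{6k}.
\]
Hence $S(K_k)=2^{\Theta(k)}$ and $S(K_k)\le R(K_k)^{3+o(1)}$. In particular, for every $c>0$ we have $S(K_k)<2^{ck^2}$ for all large $k$, and the conjecture is false.
\end{theorem}

In logarithmic form the theorem says that
\[
\tfrac12\le\liminf_{k\to\infty}\frac{\log_2S(K_k)}{k}\le\limsup_{k\to\infty}\frac{\log_2S(K_k)}{k}\le6 .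
\]
We do not determine the optimal exponent; in particular we do not decide whether $S(K_k)=R(K_k)^{1+o(1)}$. Theorem~\ref{thm:main} follows from a stronger statement, which forces an arbitrary good coloring of an arbitrary graph.

\begin{theorem}\label{thm:force}
Let $M:=(18kq)^3$. Let $B$ be a graph with at least one edge and let $\chi$ be a good coloring of $B$. There is a good graph $B^*$ containing $B$ as an induced subgraph, with
\[
|V(B^*)|\le |V(B)|+9M\,(e(B)-1),
\]
such that every good coloring of $B^*$ restricts on $B$ to $\chi$ or to its complement. Moreover, $\chi$ itself extends to a good coloring of $B^*$.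
\end{theorem}

The complement cannot be excluded, since the good colorings of $B^*$ are closed under swapping colors. From Ramsey theory we use two textbook bounds: Erd\H{o}s's bound $R(K_k)\ge 2^{k/2}$ and the Erd\H{o}s--Szekeres bound
\begin{equation}\label{eq:ES}
q\le\binom{2k-3}{k-2}\le 2^{2k-3}.
\end{equation}

Section~\ref{sec:degree} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:force}. Section~\ref{sec:split} explains, first for $k=3$, how splitting a vertex of a Ramsey graph forces two edges to differ in color. Sections~\ref{sec:lines} and~\ref{sec:gadget} build a small Ramsey graph that can be split, and Section~\ref{sec:senders} turns the result into Theorem~\ref{thm:force}.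

\section{A vertex of degree $(k-1)^2$}\label{sec:degree}

We first recall why degrees below $(k-1)^2$ do not occur. The proof shows what a neighborhood of size exactly $(k-1)^2$ has to look like.

\begin{lemma}\label{lem:degree}
Every vertex of a $K_k$-minimal graph has degree at least $(k-1)^2$.
\end{lemma}

\begin{proof}
Let $F$ be $K_k$-minimal and suppose that $v$ has fewer than $(k-1)^2$ neighbors. By minimality $F-v$ has a good coloring. In the neighborhood of $v$ take a maximal family of vertex-disjoint red copies of $K_{k-1}$; it has at most $k-2$ members. Let $W$ be the union of their vertex sets. Color the edges from $v$ to $W$ blue and all other edges at $v$ red. A blue clique inside $W$ has at most one vertex in each member, hence at most $k-2$ vertices, so $v$ is in no blue $K_k$. By maximality the neighbors outside $W$ contain no red $K_{k-1}$, so $v$ is in no red $K_k$. Thus $F$ is good, a contradiction.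
\end{proof}

With exactly $(k-1)^2$ neighbors the argument fails only if the family has $k-1$ members and so partitions the neighborhood into red cliques. The coloring $\chi_0$ consists of such a partition with all remaining pairs blue.

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:force}]
The first two inequalities were recalled in the introduction. For the third, let $B$ be the complete graph on $N$ with the coloring $\chi_0$. A red clique lies in one group and a blue clique meets each group at most once, so monochromatic cliques have at most $k-1$ vertices and $\chi_0$ is good. Let $B^*$ be given by Theorem~\ref{thm:force}, and let $F_0$ be $B^*$ together with one new vertex $v$ adjacent exactly to the vertices of $N$.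

We claim that $F_0\to K_k$. Suppose that $F_0$ has a good coloring. After swapping colors if necessary, it equals $\chi_0$ on $B$. If $v$ is joined in red to all vertices of some group, then $v$ and that group form a red $K_k$. Otherwise each of the $k-1$ groups contains a vertex joined to $v$ in blue; these vertices are pairwise joined in blue, and with $v$ they form a blue $K_k$. Both cases contradict goodness.

Let $F\subseteq F_0$ be a $K_k$-minimal subgraph. Since $F_0-v=B^*$ is good, $F$ contains $v$, and $\deg_F(v)\le|N|=(k-1)^2$. With Lemma~\ref{lem:degree} this gives $\delta(F)=(k-1)^2=s(K_k)$. Since $M=5832\,k^3q^3$, $1+(k-1)^2\le k^2$ and $\binom{(k-1)^2}{2}\le k^4/2$,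
\[
S(K_k)\le|V(F_0)|\le 1+(k-1)^2+9M\binom{(k-1)^2}{2}\le k^2+26244\,k^7q^3\le 3\cdot10^4\,k^7q^3 .
\]
By \eqref{eq:ES} the right side is at most $3\cdot10^4\cdot2^{-9}\,k^7\,2^{6k}\le 60\,k^7\,2^{6k}$. Finally $q\le R(K_k)$, because a red $K_k$ contains a red $K_{k-1}$, and $3\cdot 10^4k^7=2^{o(k)}=R(K_k)^{o(1)}$ by Erd\H{o}s's bound; so $S(K_k)\le R(K_k)^{3+o(1)}$.
\end{proof}

It remains to prove Theorem~\ref{thm:force}. The first goal is a good graph with two edges $wu$, $wu'$ that have different colors in every good coloring.

\section{Splitting a vertex}\label{sec:split}

Fix a vertex $w$ and regard a coloring of the edges at $w$ as a coloring of the neighbors of $w$. Small subgraphs through $w$ impose constraints on this vertex coloring. The idea is to assemble a system of constraints that cannot be satisfied, and then to relax it at a single vertex $u$ by replacing $u$ with two vertices $u,u'$. If the relaxed system can be satisfied, then $u$ and $u'$ must be colored differently in every solution.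

\begin{example}[$k=3$]\label{ex:three}
Two constraints hold in every good coloring.
\begin{itemize}
\item[(T)] If $p_1p_2p_3$ is a triangle in the neighborhood of $w$, the edges $wp_1,wp_2,wp_3$ do not all have the same color. Indeed, if all are red, then no edge $p_ip_j$ is red, and the triangle is blue; the same holds with the colors swapped.
\item[(E)] Let $E$ be $K_6$ minus the edge $pt$, with remaining vertices $w,a,b,c$. Then $wp$ and $wt$ have the same color. Indeed, by (T) no three of the four edges from $w$ to $\{a,b,c,p\}$ have the same color, so two are red and two are blue. The same holds for $\{a,b,c,t\}$, so the colors of $wa,wb,wc$ determine both $wp$ and $wt$, in the same way.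
\end{itemize}
The graph $E$ is good: color $K_5$ on $\{w,a,b,c,p\}$ with a red 5-cycle and the complementary blue 5-cycle, and color the edges at $t$ like those at $p$.

Take three copies $E_1,E_2,E_3$ of $E$ that share $w$ and $t$ and are otherwise disjoint, let $p_i$ be the vertex $p$ of $E_i$, and add the triangle $p_1p_2p_3$. Call the result $G'$. In a good coloring (E) would give $wp_1,wp_2,wp_3$ the color of $wt$, against (T). So $G'\to K_3$.

Now split $p_3$ into a vertex $u$ adjacent to $w,p_1,p_2$ and a vertex $u'$ that takes the place of $p_3$ in $E_3$; call this graph $G$ (Figure~\ref{fig:three}). In a good coloring of $G$ the edges $wp_1,wp_2,wu'$ have the color of $wt$, and then (T) gives $wu$ the other color. Good colorings exist. A triangle containing one of the vertices $a,b,c$ of $E_i$ is a triangle of $E_i$, and every other triangle lies in $\{w,p_1,p_2,u\}$, because $t$ and $u'$ have no neighbor in $\{w,t,p_1,p_2,u,u'\}$ except $w$. So it suffices to color each $E_i$ well with $wt$ red, which makes $wp_1,wp_2$ red, and to color $p_1p_2,wu$ blue and $up_1,up_2$ red.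
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\foreach \ang/\len in {90/2.6,210/3,330/3}{
\begin{scope}[rotate=\ang]
\coordinate (x) at (1.2,0.5);
\coordinate (y) at (1.2,-0.5);
\coordinate (z) at (1.6,0.12);
\draw (x)--(y)--(z)--cycle;
\foreach \pnt in {x,y,z}{\draw (0,0)--(\pnt)--(\len,0); \fill (\pnt) circle (1.6pt);}
\fill (\len,0) circle (2.2pt);
\end{scope}}
\draw[thick] (210:3)--(330:3)--(0,3.7)--cycle;
\fill (0,0) circle (2.2pt) node[below=2pt] {$t$};
\fill (0,3.7) circle (2.2pt) node[right=2pt] {$u$};
\node[above] at (0,2.6) {$u'$};
\node[left] at (210:3) {$p_1$};
\node[right] at (330:3) {$p_2$};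
\end{tikzpicture}
\caption{A graph $G$ for $k=3$, drawn without the vertex $w$, which is adjacent to every vertex shown. In every coloring of $G$ without monochromatic triangles, the edges from $w$ to $t,p_1,p_2,u'$ have one color and $wu$ has the other. Identifying $u$ with $u'$ produces a graph $G'$ with $G'\to K_3$.}
\label{fig:three}
\end{figure}

For general $k$ we cannot trace the constraints by hand, and we do not need to. The conclusion follows from the Ramsey property of $G'$ alone, provided that the split destroys no clique.

\begin{lemma}[Splitting]\label{lem:split}
Let $G$ be a graph and let $u,u'$ be nonadjacent vertices whose only common neighbor is $w$. Let $G'$ be obtained from $G$ by identifying $u$ with $u'$. Suppose that $G'\to K_k$ and that every $K_k$ of $G'$ is the image of a $K_k$ of $G$. Then every good coloring of $G$ gives $wu$ and $wu'$ different colors.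
\end{lemma}

\begin{proof}
Every edge of $G'$ is the image of an edge of $G$, and two edges of $G$ have the same image only if they are $xu$ and $xu'$ for a common neighbor $x$, that is, for $x=w$. So a coloring of $G$ in which $wu$ and $wu'$ have the same color induces a coloring of $G'$. The latter has a monochromatic $K_k$, which is the image of a $K_k$ of $G$ with the same colors. Hence the coloring of $G$ is not good.
\end{proof}

\begin{remark}\label{rem:K6}
The hypothesis on cliques cannot be dropped, and this rules out complete graphs as candidates for $G'$. Let $k=3$ and $G'=K_6$, and split a vertex into $u$, adjacent to $w,x_1,x_2$, and $u'$, adjacent to $w,x_3,x_4$. Triangles such as the one through $x_1$, $x_3$ and the split vertex are lost. Color $K_5$ on $\{w,x_1,\dots,x_4\}$ by two 5-cycles with $wx_1,wx_3$ red and $wx_2,wx_4$ blue; color $ux_1,u'x_3$ blue and $wu,wu',ux_2,u'x_4$ red. This coloring is good, and $wu$, $wu'$ are both red.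
\end{remark}

We shall also use the following fact about gluing several times.

\begin{lemma}[Gluing]\label{lem:glue}
Let $U=U_1\cup U_2$, where $V(U_1)\cap V(U_2)$ is a single vertex, or a pair that is an edge of both $U_1$ and $U_2$. Then every clique of $U$ is a clique of $U_1$ or of $U_2$. Consequently a coloring of $U$ is good if and only if it is good on $U_1$ and on $U_2$, and $U$ is good if $U_1$ and $U_2$ are.
\end{lemma}

\begin{proof}
A vertex outside $U_2$ and a vertex outside $U_1$ are not adjacent, so a clique $Q$ satisfies, say, $Q\subseteq V(U_1)$. An edge of $U_2$ inside $Q$ has both ends in $V(U_1)\cap V(U_2)$, so it is an edge of $U_1$. For the last statement take good colorings of $U_1$ and $U_2$ and replace one by its complement if they disagree on the common edge.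
\end{proof}

\section{Labeled lines in a generalized quadrangle}\label{sec:lines}

Constraint (E) relied on knowing the good colorings of $K_5$. Constraint (T) generalizes to all $k$:
\begin{itemize}
\item[(T$_k$)] if $w$ is adjacent to all vertices of a $K_q$, then in a good coloring the $q$ edges from $w$ to it do not all have the same color.
\end{itemize}
Indeed, if they all have color $\gamma$, then by the definition of $q$ the $K_q$ contains a $K_{k-1}$ in color $\gamma$, which $w$ completes to a monochromatic $K_k$, or a $K_k$ in the other color.

So we look for a graph on a set $Y$ of points, made of pieces, and join $w$ to all of $Y$. Three properties are needed.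
\begin{itemize}
\item[(i)] Every red/blue coloring of the \emph{points} has a piece containing a $K_q$ whose points have one color. By (T$_k$) the whole graph is then Ramsey.
\item[(ii)] Each piece together with $w$ is good. This gives a good graph to start from.
\item[(iii)] Every clique on $Y$ lies in one piece. This allows us to detach a piece at a point without losing a clique.
\end{itemize}

The first attempt is to let the pieces be copies of $K_q$, any two sharing at most one point. This is far too expensive. A random coloring of the points makes a given piece monochromatic with probability $2^{1-q}$, so (i) requires at least $2^{q-1}$ pieces, while there are fewer than $|Y|^2$ pieces because each pair of points is in at most one. Then $|Y|>2^{(q-1)/2}$, which by \eqref{eq:ES} and its counterpart $q\ge R(K_{k-1})\ge 2^{(k-1)/2}$ (for $k\ge 4$) is doubly exponential in $k$. The remedy is to use pieces that contain many copies of $K_q$ but are no harder to color than $K_q$: complete $q$-partite graphs on about $q\log q$ points. The parts will be given by random labels in $[q]$. Property (ii) then holds for the following reason.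

\begin{lemma}\label{lem:qplus}
The graph $K_{q+1}$ is good. Consequently every graph with a proper vertex coloring in $q+1$ colors is good.
\end{lemma}

\begin{proof}
The all-blue $K_{k-1}$ has no red $K_{k-1}$ (as $k-1\ge2$) and no blue $K_k$, so $q\ge k$. Take a coloring of $K_{q-1}$ with no red $K_{k-1}$ and no blue $K_k$. It has at least $k-1$ vertices, so it is not entirely red; let $ab$ be a blue edge. The room of one vertex in the red clique size lets us duplicate vertices. Add vertices $a'$ and $b'$, joined to the vertices other than $a,b$ in the same colors as $a$ and $b$ respectively, with $a'b,ab',a'b'$ blue and $aa',bb'$ red.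

A blue clique contains at most one of $a,a'$ and at most one of $b,b'$. Replacing $a'$ by $a$ and $b'$ by $b$ gives a blue clique of the same size in the original coloring, so the size is at most $k-1$. A red clique cannot meet both $\{a,a'\}$ and $\{b,b'\}$, since all edges between these pairs are blue. Say it avoids $\{b,b'\}$. If it contains both $a$ and $a'$, delete $a'$; if it contains only $a'$, replace $a'$ by $a$. The result is a red clique of the original coloring, so the size is at most $(k-2)+1=k-1$. Thus $K_{q+1}$ is good.

If $c:V(H)\to V(K_{q+1})$ is a proper vertex coloring, give each edge $xy$ of $H$ the color of $c(x)c(y)$ in a good coloring of $K_{q+1}$. The map $c$ is injective on cliques, so a monochromatic $K_k$ in $H$ would map onto one in $K_{q+1}$.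
\end{proof}

For (iii) we want the pieces to sit on the lines of a geometry without triangles; for (i) we want as many lines as points, so that independent random choices on the lines can beat the $2^{|Y|}$ colorings of the points. A generalized quadrangle has both features. We recall the symplectic one.

Let $s$ be a power of $2$ with
\begin{equation}\label{eq:s}
4q\ln(16q)\le s<8q\ln(16q),
\end{equation}
and let $\mathbb F_s$ be the field with $s$ elements. On $\mathbb F_s^4$ take the form $\beta(x,y)=x_1y_2-x_2y_1+x_3y_4-x_4y_3$. It is bilinear, alternating ($\beta(x,x)=0$ for all $x$) and nondegenerate, so that $\dim W^\perp=4-\dim W$ for every subspace $W$. A subspace $W$ is \emph{totally isotropic} if $W\subseteq W^\perp$; then $\dim W\le 4-\dim W$, so $\dim W\le2$. \emph{Points} are the 1-dimensional subspaces, and \emph{lines} are the totally isotropic 2-dimensional subspaces, each viewed as the set of points it contains. Points on a common line are \emph{collinear}. Let $Y$ be the set of points and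
\[
n=|Y|=\frac{s^4-1}{s-1}=(s+1)(s^2+1).
\]
\begin{itemize}
\item[(Q1)] \emph{Each line has $s+1$ points, each point is on $s+1$ lines, and there are $n$ lines.} A 2-dimensional space has $s+1$ one-dimensional subspaces. For a point $p$, a 2-dimensional $W\supseteq p$ is totally isotropic exactly when $W\subseteq p^\perp$, because $\beta$ is alternating. So the lines through $p$ correspond to the 1-dimensional subspaces of the 2-dimensional space $p^\perp/p$. Counting incident point-line pairs in two ways gives the number of lines.
\item[(Q2)] \emph{Two distinct points lie on at most one line}, namely their span.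
\item[(Q3)] \emph{A set of at least two pairwise collinear points lies on one line.} The points are pairwise orthogonal and each is orthogonal to itself, so their span is totally isotropic; its dimension is at least $2$, hence exactly $2$.
\end{itemize}

The next lemma gives property (i). The lower bound on $s$ in \eqref{eq:s} is the coupon-collector threshold: a quarter of a line is long enough to see all $q$ random labels with probability at least $15/16$.

\begin{lemma}\label{lem:labels}
There are labelings $\lambda_\ell:\ell\to[q]$, one for each line $\ell$, such that for every $f:Y\to\{\text{red},\text{blue}\}$ there are a line $\ell$ and a color $\gamma$ for which $\{y\in\ell:f(y)=\gamma\}$ receives all $q$ labels under $\lambda_\ell$.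
\end{lemma}

\begin{proof}
Choose all values $\lambda_\ell(y)$, for $y\in\ell$, independently and uniformly from $[q]$; a point gets a separate label on each line through it. One color class of $f$ has at least $n/2$ points, so it suffices to show that, with positive probability, every $Y'\subseteq Y$ with $|Y'|\ge n/2$ has a line $\ell$ such that $\ell\cap Y'$ receives all labels.

Fix $Y'$. Call $\ell$ \emph{rich} if $|\ell\cap Y'|\ge(s+1)/4$, and let $\rho$ be the number of rich lines. By (Q1),
\[
(s+1)\frac n2\le(s+1)|Y'|=\sum_\ell|\ell\cap Y'|\le\rho\,(s+1)+(n-\rho)\,\frac{s+1}4 ,
\]
so $n/2\le\rho+(n-\rho)/4$, that is, $\rho\ge n/3$. For a rich line, the probability that some label is missing on $\ell\cap Y'$ is at most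
\[
q\Bigl(1-\frac1q\Bigr)^{(s+1)/4}\le q\,e^{-(s+1)/(4q)}\le q\,e^{-\ln(16q)}=\frac1{16}.
\]
The labelings of different lines are independent, so all rich lines miss a label with probability at most $16^{-n/3}=2^{-4n/3}$. Summing over at most $2^n$ sets $Y'$ gives a total failure probability of at most $2^{-n/3}<1$.
\end{proof}

\section{Two adjacent edges of different colors}\label{sec:gadget}

We now assemble the Ramsey graph and split it. We do not know in advance which split yields a good graph. Instead we pass from a good graph to a Ramsey graph by a sequence of identifications and stop at the step where goodness is lost. One could start from disjoint copies of all lines, but that graph has $n(s+1)+1$ vertices, of order $s^4$. Inserting the lines one at a time keeps at most one line detached, and the order stays $s^3$.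

\begin{lemma}\label{lem:gadget}
There is a good graph $G$ with $|V(G)|\le M=(18kq)^3$ containing vertices $w,u,u'$ with $wu,wu'\in E(G)$ and $uu'\notin E(G)$, such that in every good coloring of $G$ the edges $wu$ and $wu'$ have different colors.
\end{lemma}

\begin{proof}
Fix labelings as in Lemma~\ref{lem:labels}. For a line $\ell$ let $\Theta_\ell$ be the graph on $\ell$ in which $y,y'$ are adjacent if and only if $\lambda_\ell(y)\ne\lambda_\ell(y')$. The \emph{cone} over $\Theta_\ell$, obtained by adding a vertex adjacent to all of $\ell$, has a proper vertex coloring with $q+1$ colors and is good by Lemma~\ref{lem:qplus}.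

\emph{Adding lines.} Enumerate the lines $\ell_1,\dots,\ell_n$. Let $A_i$ be the graph on $\{w\}\cup\ell_1\cup\dots\cup\ell_i$ in which $w$ is adjacent to all other vertices and the remaining edges are those of $\Theta_{\ell_1},\dots,\Theta_{\ell_i}$. The graph $A_1$ is a cone, hence good. On the other hand $A_n\to K_k$. Indeed, $V(A_n)=\{w\}\cup Y$; given a coloring, let $f(y)$ be the color of $wy$, take $\ell$ and $\gamma$ from Lemma~\ref{lem:labels}, and choose points of $\ell$ with $f=\gamma$ and labels $1,\dots,q$. They form a $K_q$ joined to $w$ in color $\gamma$, so by (T$_k$) the coloring is not good. Let $i\ge2$ be minimal with $A_i\to K_k$. Put $A=A_{i-1}$, which is good, and $\ell=\ell_i$.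

\emph{Attaching the last line point by point.} Let $y_1,\dots,y_m$ be the points of $\ell$ that are vertices of $A$. For $0\le j\le m$ define $D_j$ as follows. Add to $A$ a copy of $\Theta_\ell$ on new vertices $y'$, for $y\in\ell$, join all of them to $w$, and identify $y_t'$ with $y_t$ for each $t\le j$. Let $C$ denote the subgraph of $D_j$ formed by this copy of $\Theta_\ell$, the vertex $w$ and the edges between them; it is a cone over $\Theta_\ell$, and $D_j=A\cup C$. In $D_0$ the good graphs $A$ and $C$ share only $w$, so $D_0$ is good by Lemma~\ref{lem:glue}. The graph $D_m$ is isomorphic to $A_i$ via $y'\mapsto y$, so $D_m\to K_k$. Let $j\ge1$ be minimal with $D_j\to K_k$, and put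
\[
G:=D_{j-1},\qquad u:=y_j,\qquad u':=y_j' .
\]
Then $G$ is good, $u$ and $u'$ are distinct neighbors of $w$, and identifying them turns $G$ into $G':=D_j$. We check the hypotheses of Lemma~\ref{lem:split}.

\emph{Edges and lines.} In any $D_t$, let $\pi$ send each vertex other than $w$ to its point, so $\pi(y)=\pi(y')=y$. An edge $xx'$ not at $w$ joins vertices over two distinct collinear points, and by (Q2) these determine a line, the \emph{line of the edge}. Edges of $A$ have their line among $\ell_1,\dots,\ell_{i-1}$, and edges of $C$ have line $\ell_i$.

\emph{The vertices $u,u'$ in $G$.} They are nonadjacent because $\pi(u)=\pi(u')$. In $G$ the vertex $u$ is not in $C$ and $u'$ is not in $A$. If $x\ne w$ were a common neighbor, then $ux$ would be an edge of $A$ and $u'x$ an edge of $C$. Both have as their line the line through $y_j$ and $\pi(x)$, which would be among $\ell_1,\dots,\ell_{i-1}$ and equal to $\ell_i$ at the same time. So $w$ is the only common neighbor.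

\emph{Cliques of $G'$.} Let $Q$ be a $K_k$ of $G'$ and $Q_0=Q\setminus\{w\}$; then $|Q_0|\ge2$ since $k\ge3$. The points $\pi(x)$, $x\in Q_0$, are distinct and pairwise collinear, so by (Q3) they lie on one line, which is the line of every edge inside $Q_0$. If it is $\ell_i$, all these edges belong to $C$; otherwise all belong to $A$. In either case the same subgraph contains $w$ and the edges from $w$ to $Q_0$. So $Q$ is a $K_k$ of $A$ or of $C$. The identification $G\to G'$ maps the subgraphs $A$ and $C$ of $G$ isomorphically onto those of $G'$, so $Q$ is the image of a $K_k$ of $G$. This is the step that needs a geometry without triangles: three points that are pairwise collinear on three different lines could form a triangle with edges from both $A$ and $C$, and the split could destroy it, as in Remark~\ref{rem:K6}.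

Lemma~\ref{lem:split} now gives the coloring property.

\emph{Size.} The graph $G$ has at most $1+n+(s+1)=s^3+s^2+2s+3\le(s+1)^3$ vertices. By \eqref{eq:s}, $s+1\le 9q\ln(16q)$, and by \eqref{eq:ES}, $\ln(16q)\le(2k+1)\ln2<1.4k+0.7<2k$. Hence $|V(G)|\le(18kq)^3$.
\end{proof}

\section{Senders and the proof of Theorem~\ref{thm:force}}\label{sec:senders}

To force $\chi$ on $B$ we want to attach, to a pair of edges $e,f$ of $B$, a graph $S$ that makes their colors equal or different. The graph of Lemma~\ref{lem:gadget} offers only ``different'', and its two special edges are too close. If a vertex of $S$ is adjacent to ends of both special edges, it may form a triangle with an edge of $B$ that belongs to neither $B$ nor $S$. If $e$ and $f$ share a vertex, two vertices of $S$ are identified, and a path of length $3$ between them closes up to a new triangle. Both problems disappear when the special edges are at distance at least $4$, where the \emph{distance} between two edges is the least length of a path from an end of one to an end of the other. Chaining copies of $G$ produces the distance, and the parity of the chain produces both signs. We call the resulting graphs \emph{senders}.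

\begin{lemma}[Senders]\label{lem:senders}
There are good graphs $S^+$ and $S^-$, each with at most $9M$ vertices and two \emph{terminal} edges at distance at least $4$, such that in every good coloring the terminal edges have equal colors (for $S^+$), respectively different colors (for $S^-$).
\end{lemma}

\begin{proof}
Let $G_1,\dots,G_L$ be copies of the graph $G$ of Lemma~\ref{lem:gadget}, with special vertices $w_t,u_t,u_t'$. Put $P_1=G_1$ and $z_0=u_1$, $z_1=w_1$, $z_2=u_1'$. Given $P_t$ with vertices $z_0,\dots,z_{t+1}$, form $P_{t+1}$ from the disjoint union of $P_t$ and $G_{t+1}$ by identifying $u_{t+1}$ with $z_t$ and $w_{t+1}$ with $z_{t+1}$, and let $z_{t+2}=u'_{t+1}$, a vertex not in $P_t$. Thus $z_0,\dots,z_{L+1}$ are distinct, and in $G_t$ we have $(u_t,w_t,u_t')=(z_{t-1},z_t,z_{t+1})$. Let $\sigma_t=\{z_t,z_{t+1}\}$ for $0\le t\le L$. Then $\sigma_{t-1}$ and $\sigma_t$ are the two special edges of $G_t$, and $G_{t+1}$ meets $P_t$ exactly in $\sigma_t$, an edge of both.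

By Lemma~\ref{lem:glue} and induction, $P_L$ is good, and a good coloring of $P_L$ is good on each $G_t$. So the colors of $\sigma_0,\sigma_1,\dots,\sigma_L$ alternate. Let $S^+=P_8$ and $S^-=P_9$, with terminals $\sigma_0$ and $\sigma_L$. These graphs have at most $9M$ vertices and the required color property.

For the distance, fix $1\le t\le L-1$. For $t'>t$ we have $V(G_{t'})\cap V(P_t)\subseteq\sigma_{t'-1}\cap V(P_t)\subseteq\sigma_t$, since $z_r\in V(P_t)$ only for $r\le t+1$. So $P_t$ and $G_{t+1}\cup\dots\cup G_L$ meet only in $\sigma_t$. Every edge of $P_L$ belongs to one of these two graphs, the first contains $\sigma_0$ and the second contains $\sigma_L$; hence every path from $\sigma_0$ to $\sigma_L$ meets $\sigma_t$. For $L\in\{8,9\}$ the five sets $\sigma_0,\sigma_2,\sigma_4,\sigma_6,\sigma_L$ are pairwise disjoint, so such a path has at least five vertices and length at least $4$.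
\end{proof}

\begin{lemma}[Attaching]\label{lem:attach}
Let $B$ be a graph, let $e\ne f$ be edges of $B$, possibly sharing a vertex, and let $S$ be one of $S^\pm$ with terminals $e_S,f_S$. Form $U$ from the disjoint union of $B$ and $S$ by identifying $e_S$ with $e$ and $f_S$ with $f$. Then $B$ is an induced subgraph of $U$, and colorings of $U$ correspond exactly to pairs of colorings of $B$ and $S$ that agree on $e$ and on $f$. A coloring of $U$ is good if and only if both colorings of the pair are good.
\end{lemma}

\begin{proof}
Let $\varphi:V(S)\to V(U)$ be the natural map, and call the vertices of $S$ outside $e_S\cup f_S$ \emph{private}. A private vertex $x$ is the only preimage of $\varphi(x)$, and $\varphi(x)\notin V(B)$. The map $\varphi$ is injective, except that if $e$ and $f$ share a vertex, then one $a\in e_S$ and one $b\in f_S$ have the same image. The vertices $a,b$ are at distance at least $4$ in $S$; in particular they are nonadjacent, so $\varphi$ is injective on cliques.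

\emph{Edges.} Two distinct edges of $S$ with the same image would have the form $xa$, $xb$, putting $a$ and $b$ at distance $2$. So $\varphi$ is injective on edges. An edge of $S$ with image inside $V(B)$ has both ends in $e_S\cup f_S$, so it is $e_S$ or $f_S$, as the terminals are at distance more than $1$. Thus $U[V(B)]=B$, the edge set of $U$ is the union of $E(B)$ and a faithful copy of $E(S)$ overlapping exactly in $e$ and $f$, and colorings correspond as claimed.

\emph{Cliques.} Every $K_k$ of $B$ or of $S$ gives a $K_k$ of $U$ with the same colors. Conversely let $Q$ be a clique of $U$. If $Q\subseteq V(B)$, it is a clique of $B$. Otherwise $Q$ contains $\varphi(x)$ for a private $x$. Every edge of $U$ at $\varphi(x)$ is the image of an edge of $S$ at $x$, so for each other vertex of $Q$ we can choose a preimage adjacent to $x$ in $S$. Let $y\ne y'$ be two chosen vertices; we show that they are adjacent in $S$.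
\begin{itemize}
\item If neither is private, then $y,y'\in e_S\cup f_S$ are joined by the path $y\,x\,y'$ of length $2$. So they lie in the same terminal edge and are adjacent.
\item If $y$ is private, the edge $\varphi(y)\varphi(y')$ is the image of an edge $yy''$ of $S$ with $\varphi(y'')=\varphi(y')$. If $y''\ne y'$, then $\{y',y''\}=\{a,b\}$, and the walk $y'\,x\,y\,y''$ of length $3$ joins $a$ and $b$, which is impossible. So $y''=y'$, and $yy'$ is an edge.
\end{itemize}
Hence $x$ and the chosen vertices form a clique of $S$ with image $Q$. So the copies of $K_k$ in $U$ are exactly those coming from $B$ and from $S$.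
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:force}]
Fix $e_0\in E(B)$ and let $f_1,\dots,f_r$ be the other edges, $r=e(B)-1$. Put $B_0=B$. For $t=1,\dots,r$ let $B_t$ be obtained from $B_{t-1}$ by attaching, as in Lemma~\ref{lem:attach}, a new sender $S_t$ on the edges $e_0$ and $f_t$, where $S_t$ is a copy of $S^+$ if $\chi(f_t)=\chi(e_0)$ and of $S^-$ otherwise. Let $B^*=B_r$. Each step adds fewer than $9M$ vertices and keeps $B_{t-1}$ induced, so $B$ is induced in $B^*$ and the bound on $|V(B^*)|$ holds.

Suppose that $\chi$ has been extended to a good coloring of $B_{t-1}$. Take a good coloring of $S_t$, complemented if necessary so that it agrees with $\chi$ on $e_0$. By Lemma~\ref{lem:senders} and the choice of sign it then agrees with $\chi$ on $f_t$, and by Lemma~\ref{lem:attach} the two colorings combine to a good coloring of $B_t$. So $\chi$ extends to a good coloring of $B^*$, and $B^*$ is good.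

Conversely, let $\psi$ be a good coloring of $B^*$. Its restriction to $B_t$ is good, so by Lemma~\ref{lem:attach} it induces a good coloring of $S_t$, and therefore $\psi(f_t)=\psi(e_0)$ if and only if $\chi(f_t)=\chi(e_0)$. If $\psi(e_0)=\chi(e_0)$, then $\psi$ equals $\chi$ on all edges of $B$; otherwise it equals the complement of $\chi$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{mindeg}
\emph{The Minimum Degree of Ramsey-Minimal Graphs},
\texttt{http://math.mit.edu/\textasciitilde fox/paper-foxlin.pdf}.

\end{thebibliography}
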